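# Straight cuts and bent cuts in dissections of regular polygons

## Straight cuts: an angle count

All regular polygons in these notes have area $1$, and $P_n$ is the regular $n$-gon. We cut $P_m$ into finitely many polygonal pieces and reassemble them, by isometries of the plane (reflections allowed) and without overlap, to form $P_n$. The pieces come from successive cuts, and each cut splits one current piece into two. So $N$ pieces take exactly $N-1$ cuts. How small can $N$ be?

We begin with the case in which the knife only cuts straight.

**Definition (glass-cut).** A glass-cut is a straight-line cut running across the whole current piece, from one boundary point to another. The minimum number of pieces needed to dissect $P_m$ into $P_n$ with glass-cuts is $g(m,n)$, for $m,n\ge 3$.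

A *corner* of a piece is a boundary point where its interior angle is not $\pi$. A corner is *convex* if the angle is less than $\pi$ and *reflex* if it is greater than $\pi$.

**Proposition 1.** For all $m,n\ge3$, $\ g(m,n)\ge 1+\dfrac{n-m}{2}$.

*Proof.* $P_m$ is convex, and a straight cut of a convex polygon gives two convex polygons, so all pieces are convex throughout. Follow the total of all corner angles of all current pieces. It starts at $(m-2)\pi$. A cut changes it only at its two endpoints. An endpoint inside a side creates two new corners with angles $\theta$ and $\pi-\theta$, a gain of $\pi$. An endpoint at a corner splits an existing angle, a gain of $0$. So each cut adds at most $2\pi$, and after $N-1$ cuts the total is at most $(m-2)\pi+2\pi(N-1)$.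

Now look at the pieces inside $P_n$. The angle of $P_n$ at a corner is less than $\pi$, so every piece containing that point has an angle less than $\pi$ there, that is, a corner. Hence the corners of $P_n$ alone use piece angles of total $(n-2)\pi$. Comparing, $(n-2)\pi\le (m-2)\pi+2\pi(N-1)$, which is the claim. $\square$

The argument uses only that the two polygons are convex with $m$ and $n$ corners, and in that generality it is sharp for $m=4$, $N=2$. Cut a square through its center by a slanted line joining two opposite sides. This gives two congruent trapezoids with angles $\frac\pi2,\theta$ at the longer parallel side and $\frac\pi2,\pi-\theta$ at the shorter one, with $\theta<\frac\pi2$. Glue them along the longer sides so that one is the image of the other under the half-turn about the midpoint of that side. At both ends of the glued side the angle is $\frac\pi2+\theta<\pi$, and the result is a convex hexagon. One straight cut has gained two corners.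

For $m=4$ the proposition says $g(4,n)\ge\frac n2-1$. What changes if the cuts may bend?

## Bent cuts and the theorem

A *simple polygon* is a closed region bounded by a polygonal Jordan curve.

**Definition (polygonal cut).** A polygonal cut of a piece is a polygonal path with two distinct endpoints on the boundary of the piece and all other points in its interior. It splits a simple polygon into two simple polygons (a standard supplement to the Jordan curve theorem). The minimum number of pieces needed to dissect $P_m$ into $P_n$ with polygonal cuts is $p(m,n)$.

For example, from the square $[0,3]^2$ the path $(0,1),(2,1),(2,0)$ cuts off the rectangle $[0,2]\times[0,1]$ and leaves an L-shaped hexagon with a reflex corner at $(2,1)$.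

Every glass-cut is a polygonal cut, so $p(m,n)\le g(m,n)$. The paper "Efficient Regular Polygon Dissections" (https://www.matem.unam.mx/~urrutia/online_papers/dissections.pdf) poses as an open question whether polygonal cuts are more powerful: is $g$ *asymptotically bigger* than $p$, meaning that $g(m,n)-p(m,n)=o(m)+o(n)$ as $m+n\to\infty$ does **not** hold? We are also given, as known for all sufficiently large $n$, the bounds
$$\left\lceil \tfrac n2\right\rceil-2\le g(4,n)\le \tfrac n2+o(n),\qquad \left\lceil \tfrac n4\right\rceil\le g(n,4)\le \tfrac n2+o(n),\qquad \left\lceil \tfrac n4\right\rceil\le p(4,n)\le \tfrac n2+o(n).$$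

**Theorem 2.** There is an absolute constant $C$ such that for all $m,n\ge 3$:

* (a) $g(m,n)\ \ge\ 1+\frac{n-m}{2}$;
* (b) $p(m,n)=p(n,m)\ \ge\ 1+\frac{|n-m|}{4}$;
* (c) $p(m,n)\ \le\ \frac{m+n}{4}+C\sqrt{m+n}$.

Part (a) is Proposition 1. The theorem answers the question. For $m=4$, parts (a) and (c) give
$$g(4,n)\ge \tfrac n2-1,\qquad p(4,n)\le\tfrac n4+1+C\sqrt{n+4},\qquad\text{so}\qquad g(4,n)-p(4,n)\ge\tfrac n4-O(\sqrt n).$$
With $m=4$ fixed and $n\to\infty$ this is not $o(m)+o(n)$. So yes: $g$ is asymptotically bigger than $p$, and polygonal cuts are asymptotically more powerful than glass-cuts. Part (b) is not needed for this. It has further consequences: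

* By (b) and (c), $\frac n4\le p(4,n)=p(n,4)\le\frac n4+O(\sqrt n)$. With the quoted bound $g(4,n)\le\frac n2+o(n)$ we get $g(4,n)-p(4,n)=\frac n4+o(n)$ and $g(4,n)/p(4,n)\to 2$.
* Subtracting (c) from (a), $g(m,n)-p(m,n)\ge\frac{n-3m}4-C\sqrt{m+n}$ for all $m,n$.

Why does the proof of Proposition 1 say nothing about $p$? Because of the bends. At a bend of a cut, one side gets a corner $\alpha$ and the other a corner $2\pi-\alpha$, so each bend adds $2\pi$ to the total of the angles. A zigzag with $k$ bends produces two pieces with $k$ additional convex corners, for any $k$. But it also produces $k$ reflex corners, and inside $P_n$ each of these has to be filled up by convex corners. The right count must charge for that.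

## Partitions instead of sequences of cuts

The order of the cuts is a nuisance when one builds dissections. This section removes it.

**Definition (partition).** A partition of a region is a finite family of simple polygons with disjoint interiors whose union is the region.

*Example.* The square $[0,3]^2$ is partitioned into the pinwheel $[0,2]\times[0,1]$, $[2,3]\times[0,2]$, $[1,3]\times[2,3]$, $[0,1]\times[1,3]$ and the central square $[1,2]^2$. No straight cut across the whole square runs along the boundaries of the pieces, so glass-cuts cannot produce exactly these five pieces. Polygonal cuts can: the path $(0,1),(2,1),(2,0)$ is a possible first cut. The next lemma says that this always works. In the pinwheel one cannot start with the central square, whose boundary is a closed curve in the interior; and a piece touching $\partial P$ in a single point would give a path with equal endpoints. The proof chooses a piece for which neither happens.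

**Lemma 3.** Every partition of a simple polygon $P$ into $N$ simple polygons can be produced by $N-1$ successive polygonal cuts.

*Proof.* Induct on $N$; the case $N=1$ is empty, so let $N\ge2$.

**Choosing the piece.** We want a piece that touches $\partial P$ along a segment. Every point of $\partial P$ lies in some piece and cannot be interior to it, so $\partial P$ is the union of the finitely many sets $\partial Q\cap\partial P$, with $Q$ a piece. Each of these sets is a finite union of points and segments, so for some $Q$ it contains a segment. Fix this $Q$.

**Finding the cut.** We extract a path from $\partial Q$. If $\partial Q\subset\partial P$, the two Jordan curves would coincide and $Q=P$, which is impossible since $N\ge 2$. So $\partial Q\setminus\partial P$ is a nonempty, proper, relatively open subset of the closed curve $\partial Q$. Let $\alpha$ be one of its components. It is an open polygonal arc in the interior of $P$ with endpoints on $\partial P$. The endpoints are distinct, because the complement of $\alpha$ in $\partial Q$ contains a segment, hence more than one point. So $\alpha$ with its endpoints is a polygonal cut of $P$, splitting it into two simple polygons.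

**No piece is damaged.** We check that each piece lies on one side of $\alpha$. The interior of a piece is connected and lies in the interior of $P$. It is disjoint from $\alpha\subset\partial Q$: this is clear for $Q$ itself. The interior of another piece, being open and disjoint from the interior of $Q$, is disjoint from its closure $Q$. So the interior of each piece, and hence the piece, lies on one side.

**Counting.** The two sides are therefore partitioned into $N_1\ge 1$ and $N_2\ge1$ pieces with $N_1+N_2=N$. By induction $1+(N_1-1)+(N_2-1)=N-1$ cuts suffice. $\square$

Conversely, the pieces of a polygonal-cut dissection are simple polygons that partition both $P_m$ and, after being moved, $P_n$. Hence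
$$p(m,n)=\min\{N:\ P_m \text{ and } P_n \text{ have partitions into } N \text{ pairwise congruent simple polygons}\}.\qquad(1)$$
This description is symmetric, so $p(m,n)=p(n,m)$, the first half of (b). By (1) and the Bolyai–Gerwien theorem (two polygons of equal area can be partitioned into the same finite list of triangles up to congruence), $p(m,n)$ is finite.

## A signed angle count and the bound $n/4$

A reflex corner $\alpha$ will have to be filled by convex corners of total angle $2\pi-\alpha$. We book this debt at once: for a corner of angle $\alpha\ne\pi$ put
$$w(\alpha)=\alpha\ \text{ if }\alpha<\pi,\qquad w(\alpha)=\alpha-2\pi\ \text{ if }\alpha>\pi .$$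
For example, the L-shaped hexagon above has total weight $5\cdot\frac\pi2-\frac\pi2=2\pi$. The two corners at a bend have weights $\alpha$ and $-\alpha$ (for $\alpha<\pi$), so bends now count $0$.

**Proof of Theorem 2(b).** By symmetry it suffices to show $N\ge 1+\frac{n-m}4$ whenever $P_m$ is dissected into $P_n$ with $N$ pieces. Let $W$ be the sum of $w$ over all corners of all pieces. It does not depend on how the pieces are placed, and we compute it in both polygons, grouping corners by location.

**Step 1: a lower bound for $W$, from $P_n$.** At a corner of $P_n$ all piece angles are less than $\pi$ and add up to the angle of $P_n$; these locations contribute $(n-2)\pi$ in total. We claim that every other location contributes at least $0$. If a reflex corner $\alpha$ is present, the location is interior to $P_n$, since at a non-corner boundary point the total angle is only $\pi$. The other pieces there fill the angle $2\pi-\alpha<\pi$, so each of them has a convex corner there, and the location contributes $(\alpha-2\pi)+(2\pi-\alpha)=0$. If no reflex corner is present, all terms are positive. So $W\ge(n-2)\pi$.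

**Step 2: an upper bound for $W$, from $P_m$.** At the corners of $P_m$ all piece angles are less than $\pi$, and the contribution is $(m-2)\pi$. Let $z$ be any other point.

* Suppose $z$ is not an endpoint of any cut. At most one cut passes through $z$: once a cut has passed through $z$, the point $z$ lies on the boundary of every current piece containing it, and a later cut could meet it only in an endpoint. Cuts not meeting $z$ do not change the pieces near $z$. So if $z$ is interior to $P_m$, either $z$ is interior to a piece, or it lies in exactly two pieces with angles $\alpha$ and $2\pi-\alpha$; in both cases it contributes $0$. If $z\in\partial P_m$, no cut passes through $z$, and $z$ lies in one piece with angle $\pi$ and contributes $0$.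
* If $z$ is an endpoint of a cut, it contributes at most $2\pi$, since $w(\alpha)\le\alpha$ and the angles at $z$ add up to at most $2\pi$.

There are at most $2(N-1)$ cut endpoints, so $W\le(m-2)\pi+4\pi(N-1)$.

**Step 3: comparison.** Steps 1 and 2 give $n-2\le m-2+4(N-1)$, that is, $N\ge1+\frac{n-m}4$. $\square$

Where did the factor $2$ against Proposition 1 come from? A straight cut gains at most $\pi$ at an endpoint. A bent cut can end at a reflex corner $\alpha$ that faces a convex corner $2\pi-\alpha$. Before, this location counted $0$. If the cut splits $\alpha$ into two convex angles, the location counts $2\pi$. So one endpoint can gain $2\pi$, but only at a bend made earlier. Can a dissection do this at almost every endpoint? By (1), we now look for a common partition of $P_m$ and $P_n$ into about $\frac{m+n}4$ pieces.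

## Caps, lenses and the gaps between lenses

Fix $n\ge n_0:=10^7$. Let $s$ be the side of $P_n$, $\varepsilon=2\pi/n$, $K$ the largest odd integer with $K\le\sqrt n$, and
$$j=\tfrac{K-1}2\ge 1,\qquad Q=\left\lfloor \frac n{20K}\right\rfloor\ge1,\qquad q=20Q .$$
Then $qK\le n$. Put
$$g_i=s(\cos i\varepsilon,\ \sin i\varepsilon)\qquad(|i|\le j).$$
Here $j\varepsilon\le\pi/\sqrt n<\pi/2$. A word in such vectors denotes the polygonal path with these successive edge vectors. Every $g_i$ has positive $x$-component, so all these paths are graphs over the $x$-axis; and $g_i,g_{-i}$ have the same $x$-component.

**Definition (cap).** A chord of $P_n$ that cuts off $K$ consecutive sides cuts off a cap. With the chord horizontal from $(0,0)$ to $(c,0)$ and the cap above it, the upper boundary is the path $g_jg_{j-1}\cdots g_{-j}$.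

This path is the graph of a concave function $f$ on $[0,c]$ with $f(0)=f(c)=0$, $f>0$ on $(0,c)$ and $f(x)=f(c-x)$. Its maximum is $h=s\sum_{i=1}^j\sin i\varepsilon$, attained exactly on the middle edge $g_0$, which has length $s$. Extend $f$ to be $c$-periodic, and put $\tilde f(x)=f(x+\frac c2)$. For $K=3$ (so $j=1$) a cap is a trapezoid with upper boundary $g_1g_0g_{-1}$.

We want to hide the $n$ sides of $P_n$ inside the other polygon. Two caps glued along their chords form a *lens*. Put lenses side by side in a row and look at what must be filled in between. Precisely, let
$$S=\{\,0\le x\le Qc,\ \ -\tilde f(x)\le y\le 2h-\tilde f(x)\,\}\qquad(2)$$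
(a *lens row*). Since $0\le\tilde f\le h$, it is the union of the part $|y|\le\tilde f$ and the part $\tilde f\le y\le 2h-\tilde f$.

**The part $|y|\le\tilde f$.** This step finds the caps in $S$. The zeros of $\tilde f$ on $[0,Qc]$ are $\frac c2+kc$, $0\le k\le Q-1$. Between consecutive zeros we see $Q-1$ whole lenses. At the left end there is the right half of a lens and at the right end the left half of a lens. These two half-lenses consist of four half-caps (caps cut along their axis of symmetry), which make up two caps. So this part consists of $2Q$ caps, two of which are halved along their axis: $2(Q-1)+4=2Q+2$ pieces.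

**The part $\tilde f\le y\le2h-\tilde f$.** This step finds the gaps. We have $\tilde f=h$ exactly on the intervals $[kc-\frac s2,kc+\frac s2]$, where this part is a segment contained in the first part. Over the $Q$ intervals $[kc+\frac s2,(k+1)c-\frac s2]$, $0\le k<Q$, it consists of $Q$ translates of one region $\Gamma$ with
$$\text{lower boundary } g_{-1}\cdots g_{-j}\,g_j\cdots g_1,\qquad \text{upper boundary } g_1\cdots g_j\,g_{-j}\cdots g_{-1}.\qquad(3)$$

For the bookkeeping: a lens uses two caps, hence $2K=4j+2$ sides of $P_n$, and it comes with one gap. If a gap costs $r$ pieces, the price per side is $\frac{2+r}{4j+2}$.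

**The first attempt: $\Gamma$ as one piece.** With $r=1$ the price would be $\frac 3{4j+2}$ per side, and $p(4,n)$ would be $o(n)$ if everything else were cheap. This contradicts (b), so it must fail; here is where. In an exchange, caps of $P_n$ go into lens rows in the other polygon, and the copies of $\Gamma$ in those lens rows have to be cut out of $P_n$. Along the upper boundary in (3) the slopes increase in $g_1\cdots g_j$, drop once from $g_j$ to $g_{-j}$, and increase again. With the region below, an increase is a reflex corner and the drop is a convex one. So $\Gamma$ has $4(j-1)$ reflex corners, and just $4$ convex ones: two in the middle and two at its ends. Wherever $\Gamma$ is placed as a piece of a partition of a convex polygon, each of its reflex corners sits at an interior point where no other reflex corner sits and at least one convex corner does. Thus $M$ copies of $\Gamma$ need $4(j-1)M$ convex corners, of which they supply at most $4M$ themselves. The pieces next to them must supply $4(j-2)$ convex corners per copy. Cutting out copies of $\Gamma$ only creates new many-cornered convex pieces to be disposed of, and we are back at the problem of the caps.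

**The case $j=1$.** Here $\Gamma$ is the rhombus with lower boundary $g_{-1}g_1$ and upper boundary $g_1g_{-1}$. It has no reflex corner, and copies of it fill a strip between two parallel lines, so they are easily cut out of anything large. But the price per side is $\frac 3 6=\frac12$, the same leading term as in the bounds quoted for glass-cuts.

What made the rhombus good is that its upper boundary is almost a translate of its lower boundary. So we should cut $\Gamma$ into few tiles, each of which fits onto translates of itself. With $j$ tiles the price is $\frac{2+j}{4j+2}$ per side: $\frac12$ for $j=1$, $\frac25$ for $j=2$, and tending to $\frac14$.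

## Slicing the gap by exchanging slopes

Move from the lower boundary of $\Gamma$ to the upper one in $j$ steps, each changing only two edges. For $0\le t\le j$ let
$$\pi_t=g_1\cdots g_t\;\; g_{-t-1}\cdots g_{-j}\;\; g_j\cdots g_{t+1}\;\; g_{-t}\cdots g_{-1},$$
starting at the left end of $\Gamma$. For $t=0$ and $t=j$ these are the two boundaries in (3). All $\pi_t$ use the same vectors, so they have the same endpoints. Since $g_i$ and $g_{-i}$ have equal $x$-components, all $\pi_t$ have their breakpoints over the same abscissae. Let $\varphi_t$ be the function with graph $\pi_t$.

**Comparing $\pi_{t-1}$ and $\pi_t$.** For $1\le t\le j$ we have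
$$\pi_{t-1}=g_1\cdots g_{t-1}\;\;g_{-t}\;g_{-t-1}\cdots g_{-j}\;\;g_j\cdots g_{t+1}\;g_t\;\;g_{-t+1}\cdots g_{-1}.$$
So the two words differ in two letters only: at position $t$, $g_{-t}$ becomes $g_t$; at position $2j+1-t$, $g_t$ becomes $g_{-t}$. Hence $\varphi_t-\varphi_{t-1}$ is $0$ before the first of these edges, increases linearly on it to $2s\sin t\varepsilon$, stays constant until the second, decreases linearly on it to $0$, and is $0$ afterwards. Let $X_t$ be the region between $\pi_{t-1}$ and $\pi_t$ over the interval from the start of the first to the end of the second of these edges. Its two boundary paths meet only at their endpoints, so $X_t$ is a simple polygon, with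
$$\text{lower boundary } A\,V\,B,\quad\text{upper boundary } B\,V\,A,\qquad A=g_{-t},\quad B=g_t,\quad V=g_{-t-1}\cdots g_{-j}\,g_j\cdots g_{t+1}\qquad(4)$$
($V$ is empty if $t=j$). Since $\varphi_0\le\varphi_1\le\dots\le\varphi_j$, the region $\Gamma$ is partitioned into $X_1,\dots,X_j$.

*Example, $j=2$.* $X_2$ is the rhombus with boundaries $g_{-2}g_2$ and $g_2g_{-2}$. $X_1$ is an octagon with lower boundary $g_{-1}\,g_{-2}g_2\,g_1$ and upper boundary $g_1\,g_{-2}g_2\,g_{-1}$. Its reflex corners are the two inside the lower boundary at the ends of $V=g_{-2}g_2$, and the middle corner of $V$ on the upper boundary. The middle corner of $V$ on the lower boundary is convex. In general each corner inside $V$ is reflex on one of the two boundary paths of $X_t$ and convex on the other, so the copies of $X_t$ can fill each other's reflex corners.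

Together with the count of caps,
$$S\text{ is partitioned into } 2Q \text{ caps, two of them halved along their axis, and } Q \text{ copies of each of } X_1,\dots,X_j.\qquad(5)$$

## Rows of tiles

We now show that $X_t$ tiles a row, with only one cut tile. Fix $t$ and write $d=d_t=2s\sin t\varepsilon$, $\beta=s\cos t\varepsilon$, so
$$A=(\beta,-\tfrac d2),\qquad B=(\beta,\tfrac d2).$$
The path $V$ has displacement $(v_x,0)$ with $v_x\ge0$. Let $p=p_t=\beta+v_x$. Let $\psi$ be the function whose graph is the bi-infinite path $\cdots AVAV\cdots$ with an $A$ starting at the origin. Then $\psi(x+p)=\psi(x)-\frac d2$. The *row* is $\{\psi\le y\le\psi+d\}$. For $t=j$ the path $V$ is empty, $\psi$ is linear, and the row is a strip between parallel lines.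

**Step 1: $X_t$ sits in the row.** Put the left vertex of $X_t$ at the origin. Its lower boundary $AVB$ is $\psi$ on $[0,p]$ followed by the edge $B$ from $(p,-\frac d2)$, on $[p,p+\beta]$. Its upper boundary $BVA$ is the edge $B$ from the origin, on $[0,\beta]$, followed by $\psi+d$ on $[\beta,p+\beta]$: at $x=\beta$ it has height $\frac d2=-\frac d2+d=\psi(\beta)+d$, and from there it continues as $VA$, exactly as $\psi+d$ does.

**Step 2: the translates tile the row.** Let $b_k$ be the translate of the edge $B$ starting at $(kp,-\frac{kd}2)=(kp,\psi(kp))$. It ends at height $-\frac{kd}2+\frac d2=\psi(kp+\beta)+d$, since $\psi(kp+\beta)=-\frac{kd}2-\frac d2$. Over $[kp,kp+\beta]$ both $\psi$ and $\psi+d$ are linear, so $b_k$ runs inside the row from its lower to its upper boundary. Since $\beta\le p$, the segments $b_k$ are ordered from left to right. By Step 1, $X_t+k(p,-\frac d2)$ is exactly the part of the row between $b_k$ and $b_{k+1}$. So these translates tile the row.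

**Step 3: cutting the row at two vertical lines.** Let
$$T=T_t=\{\,0\le x\le Qp,\ \ \psi(x)\le y\le\psi(x)+d\,\}\qquad(6)$$
(a *tile row*). We determine what the vertical ends cut. The part of the row over $[0,\beta]$ above $b_0$ is the triangle $\Delta$ with vertices $(0,0)$, $(\beta,\frac d2)$, $(0,d)$. The row is invariant under translation by $(p,-\frac d2)$, so $\Delta+(p,-\frac d2)$ is the part of the row over $[p,p+\beta]$ above $b_1$, which is $X_t\cap\{x\ge p\}$. Hence $T$ is partitioned into

* the triangle $\Delta$, a copy of $X_t\cap\{x\ge p\}$;
* the tiles $X_t+k(p,-\frac d2)$ for $0\le k\le Q-2$, which lie in $0\le x\le(Q-1)p+\beta\le Qp$;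
* the polygon $(X_t\cap\{x\le p\})+(Q-1)(p,-\frac d2)$.

The line $x=p$ meets $X_t$ in one segment, of length $d$, so both parts of $X_t$ are simple polygons. Thus
$$T_t\text{ is partitioned into } Q \text{ copies of } X_t,\text{ one of them cut along the line } x=p:\ \ Q+1\text{ pieces}.\qquad(7)$$

## Wavy rows inside rectangles, and the exchange

Rows have wavy boundaries, and polygons should be packed with rectangles. The upper boundary of $S$ is the lower one raised by $2h$, and that of $T_t$ is the lower one raised by $d_t$. So if a row is removed from a rectangle around it, the two remaining parts close up to a smaller rectangle. This is why $S$ was defined by (2). First we need the sizes.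

**Step 1: sizes.** We show that the rows are short enough and flat enough. From $\frac{ns^2}{4\tan(\pi/n)}=1$ we get $ns=2\sqrt{n\tan(\pi/n)}$. The function $x\tan(\pi/x)$ is decreasing for $x\ge3$, because $\tan u/u$ is increasing on $(0,\frac\pi2)$, and it equals $4$ at $x=4$; so $ns\le4$. Also $j\le\frac K2\le\frac{\sqrt n}2$. Therefore
$$h\le s\varepsilon\,\frac{j(j+1)}2\le s\varepsilon j^2\le\frac4n\cdot\frac{2\pi}n\cdot\frac n4=\frac{2\pi}n,$$
$$d_t\le Qd_t\le\frac n{20K}\cdot2\cdot\frac4n\cdot\frac K2\cdot\frac{2\pi}n=\frac{2\pi}{5n}<\frac2n .$$
Further, $p_t=s\bigl(\cos t\varepsilon+2\sum_{i=t+1}^j\cos i\varepsilon\bigr)\le s\bigl(1+2\sum_{i=1}^j\cos i\varepsilon\bigr)=c\le Ks$, so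
$$Qp_t\le Qc\le QKs\le\frac{ns}{20}\le\frac15 .\qquad(8)$$
Next, $-\frac{Qd}2-h\le\psi\le0$ on $[0,Qp]$. Indeed, on $[kp,(k+1)p]$ the function $\psi$ starts at $-\frac{kd}2$ and descends along $A$ by $s\sin t\varepsilon$. Along $V$ it descends by a further $s\sum_{i>t}\sin i\varepsilon$ and comes back up by the same amount. So it stays between $-\frac{kd}2-h$ and $-\frac{kd}2$, and $k\le Q-1$.

Let $H=30/n$. Then $S$ lies in $-h\le y\le2h\le\frac{4\pi}n$, and $T_t$ lies in $-\frac{Qd}2-h\le y\le d$, so $S$ and all $T_t$ lie in $|y|<\frac{15}n=\frac H2$. In particular $H-2h>0$ and $H-d_t>0$.

**Step 2: removing a row from a rectangle.** The rectangle $[0,Qp_t]\times[-\frac H2,\frac H2]$ is partitioned into $T_t$, the part $L_t$ below the graph of $\psi$ and the part $U_t$ above the graph of $\psi+d_t$. Moreover $L_t$ and $U_t-(0,d_t)$ form a partition of a $Qp_t\times(H-d_t)$ rectangle. Likewise $[0,Qc]\times[-\frac H2,\frac H2]$ is partitioned into $S$, a part $L'$ below and a part $U'$ above, and $L'$ and $U'-(0,2h)$ form a partition of a $Qc\times(H-2h)$ rectangle. Each of $L_t,U_t,L',U'$ is bounded by a horizontal segment, two vertical segments of positive length and the graph of a piecewise linear function strictly above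 or strictly below the horizontal segment. So all are simple polygons.

**Lemma 4.** Let $n\ge n_0$. Consider the two collections of figures

* $\mathcal A_n$: $q$ caps of $P_n$; for each $1\le t\le j$, ten rectangles $Qp_t\times H$; and ten rectangles $Qc\times(H-2h)$;
* $\mathcal B_n$: ten rectangles $Qc\times H$; and for each $1\le t\le j$, ten rectangles $Qp_t\times(H-d_t)$.

The figures of $\mathcal A_n$ and those of $\mathcal B_n$ can be partitioned into the same list, up to congruence, of at most $\frac n4+17\sqrt n+40$ simple polygons.

*Proof.* Partition the rectangles $Qc\times H$ as $S,L',U'$, the rectangles $Qc\times(H-2h)$ into $L',U'$, the rectangles $Qp_t\times H$ as $T_t,L_t,U_t$, and the rectangles $Qp_t\times(H-d_t)$ into $L_t,U_t$. Split $S$ and $T_t$ by (5) and (7). We compare the two sides, type by type.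

* *Caps.* $\mathcal A_n$ has $q$ of them. In $\mathcal B_n$ the ten copies of $S$ contain $20Q=q$ caps, of which $20$ are halved along their axis. Halve $20$ of the caps in $\mathcal A_n$ in the same way. Number of pieces: $10(2Q+2)=q+20$.
* *Copies of $X_t$, for each $t$.* In $\mathcal A_n$ the ten copies of $T_t$ contain $10Q$, of which ten are cut along the vertical line $x=p_t$. In $\mathcal B_n$ the ten copies of $S$ contain $10Q$; cut ten of these in the same way. Number of pieces, over all $t$: $10j(Q+1)=\frac{qj}2+10j$.
* *Parts around the rows.* Both sides have ten copies each of $L_t,U_t$ for every $t$ and of $L',U'$: $20j+20$ pieces.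

So the lists agree, and their length is $\frac{qj}2+q+30j+40$. Since $q\le\frac nK$ and $j\le\frac K2$, we have $\frac{qj}2\le\frac n4$. Since $K>\sqrt n-2\ge\frac{\sqrt n}2$, we have $q\le2\sqrt n$; and $j\le\frac{\sqrt n}2$. This gives the bound. $\square$

The choice $K\approx\sqrt n$ can be read off here: $q\approx n/K$ caps and $j\approx K/2$ kinds of rows, each kind with a bounded overhead, cost about $\frac nK+K$ up to constant factors beyond the leading term. And there are ten rows of each kind because one long row would not fit into a polygon of area $1$, whereas by (8) each row has length at most $\frac15$.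

## Rectangles and triangles over a base of length one

When the figures of Lemma 4 have been placed, the rest of each polygon will be a union of $O(\sqrt m+\sqrt n)$ triangles and rectangles, possibly very thin. We need to dissect each of them with a bounded number of pieces, independent of how thin it is.

**Lemma 5.** If $w\le W\le2w$, then a $w\times h$ rectangle and a $W\times H'$ rectangle of equal area have a common partition into at most $3$ convex pieces.

*Proof.* If $W=w$ the rectangles are equal; let $W>w$, so $H'<h$. Let $R=[0,w]\times[0,h]$, $R'=[0,W]\times[0,H']$, and let $\ell$ be the line through $(0,h)$ and $(W,0)$. Since $wh=WH'$, the line passes through $(w,h-H')$, as $h(1-\frac wW)=h-H'$, and through $(W-w,H')$, as $W(1-\frac{H'}h)=W-w$.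

**Above $\ell$.** We match these parts by a translation. The part of $R$ above $\ell$ is the triangle $(0,h),(w,h),(w,h-H')$. Translated by $(W-w,H'-h)$ it becomes the triangle $(W-w,H'),(W,H'),(W,0)$, which is the part of $R'$ above $\ell$.

**Below $\ell$.** Both contain the convex set $R\cap R'\cap\{\text{below }\ell\}$, the second piece. Since $W-w\le w$, the rest of $R$ is the triangle $(0,H'),(W-w,H'),(0,h)$. Translated by $(w,-H')$ it becomes the triangle $(w,0),(W,0),(w,h-H')$. Since $\frac h{H'}=\frac Ww\le2$, we have $h-H'\le H'$, so this is the rest of $R'$. $\square$

*Example.* For a $2\times3$ and a $3\times2$ rectangle, $\ell$ is $x+y=3$. The pieces are the triangle $(0,3),(2,3),(2,1)$, the triangle $(0,2),(1,2),(0,3)$, and the common pentagon $(0,0),(2,0),(2,1),(1,2),(0,2)$.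

**Lemma 6.** A rectangle with one side $w\in[\frac15,2]$ can be dissected into a rectangle with one side $1$ using at most $9$ convex pieces. A triangle with longest side in $[\frac15,2]$ can be so dissected using at most $27$ convex pieces.

*Proof.* **Rectangles.** We bring the side $w$ within a factor $2$ of $1$ and apply Lemma 5. If $1<w\le2$, use Lemma 5 with the side lengths $1$ and $w$. If $w\le1$, let $k=\lceil\frac1{2w}\rceil\le3$. Then $\frac12\le kw\le1$: the lower bound is clear; if $w\ge\frac12$ then $k=1$, and otherwise $kw<(\frac1{2w}+1)w=\frac12+w<1$. Cut the rectangle parallel to the side $w$ into $k$ equal strips and put them side by side, obtaining a rectangle with one side $kw$. Apply Lemma 5 with the sides $kw$ and $1$. Overlaying the $k$ strips with the at most $3$ convex pieces gives at most $3k\le9$ convex pieces.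

**Triangles.** We turn the triangle into a rectangle with the same longest side. Let $b$ be the longest side and $a$ the height on it. The angles at $b$ are acute, so the vertices can be taken as $(0,0),(b,0),(x_0,a)$ with $0<x_0<b$. Cut along the midline from $(\frac{x_0}2,\frac a2)$ to $(\frac{x_0+b}2,\frac a2)$, and cut the small top triangle along its altitude, with foot $(x_0,\frac a2)$. The half-turn about the left end of the midline carries the left small triangle to the triangle $(\frac{x_0}2,\frac a2),(0,\frac a2),(0,0)$. The half-turn about the right end carries the right one to $(\frac{x_0+b}2,\frac a2),(b,\frac a2),(b,0)$. With the remaining trapezoid these form the rectangle $[0,b]\times[0,\frac a2]$. So three convex pieces give a rectangle with one side $b\in[\frac15,2]$. Overlaying with its at most $9$ pieces gives at most $27$ convex pieces. $\square$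

## Assembling $P_m$ and $P_n$

**Proof of Theorem 2(c).** If $m=n$, then $p(m,n)=1\le\frac{m+n}4$. The finitely many pairs with $\max(m,n)<n_0$ are absorbed by $C$, since $p(m,n)$ is finite. So let $m\ne n$ and $\max(m,n)\ge n_0$. Let $\nu$ stand for either of $m,n$, and $\bar\nu$ for the other one. Parameters of the construction for $P_\nu$ carry the index $\nu$.

**Step 1: peel off the caps.** We replace $P_\nu$ by a polygon with few sides. If $\nu\ge n_0$, cut $q_\nu$ consecutive caps off $P_\nu$, which is possible since $q_\nu K_\nu\le\nu$, and let $I_\nu$ be the remaining convex polygon. It has
$$N_\nu=q_\nu+(\nu-q_\nu K_\nu)\le q_\nu+20K_\nu\le22\sqrt\nu$$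
vertices, because $\nu-20Q_\nu K_\nu<20K_\nu$ by definition of $Q_\nu$, and $q_\nu\le2\sqrt\nu$, $K_\nu\le\sqrt\nu$. If $\nu<n_0$, put $I_\nu=P_\nu$ and $q_\nu=j_\nu=0$; there are no rows for this index, and $N_\nu=\nu<n_0$.

**Step 2: $I_\nu$ is fat.** We show that $I_\nu$ contains the disc of radius $\frac25$ about the center $O$ of $P_\nu$, and that $P_\nu$ has diameter less than $2$. From area $\nu r^2\tan\frac\pi\nu=1$, the inradius of $P_\nu$ is $(\nu\tan\frac\pi\nu)^{-1/2}\ge(3\sqrt3)^{-1/2}>\frac25$, again because $x\tan(\pi/x)$ decreases. If $\nu\ge n_0$, the circumradius is at least $\pi^{-1/2}$, since the circumscribed disc has area at least $1$. So the chords have distance at least $\pi^{-1/2}\cos(\pi K_\nu/\nu)\ge\pi^{-1/2}\cos(\pi/\sqrt\nu)>\frac25$ from $O$. Thus all sides of the convex polygon $I_\nu$ are farther than $\frac25$ from $O$. Finally, the square of the circumradius is $2/(\nu\sin\frac{2\pi}\nu)$, and $\nu\sin\frac{2\pi}\nu$ increases with $\nu$. So the circumradius is at most that of $P_3$, whose square is $\frac4{3\sqrt3}<0.81$. Hence it is less than $0.9$, and the diameter is less than $2$.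

**Step 3: place the figures of Lemma 4.** For each index $\nu\ge n_0$, the caps of $\mathcal A_\nu$ are in place in $P_\nu$. We put the rectangles of $\mathcal A_\nu$ into $I_\nu$ and the rectangles of $\mathcal B_\nu$ into $I_{\bar\nu}$. So each $I_\nu$ receives rectangles belonging to both indices (as far as these are at least $n_0$), at most $20+10j_m+10j_n$ in all.

Take $O$ as origin and put these rectangles into horizontal rows of a box
$$D=[-\tfrac15,\tfrac15]\times[0,\eta],$$
one per row, at the left end, with $\eta$ the sum of their heights. By (8) each has width at most $\frac15$, so the rest of each row is a *leftover* rectangle with width in $[\frac15,\frac25]$. For an index $\mu\ge n_0$ the rectangles belonging to $\mu$ in one polygon have total height at most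
$$\frac{30}\mu(10j_\mu+10)\le\frac{300}\mu\left(\frac{\sqrt\mu}2+1\right)<\frac1{10},$$
since $\mu\ge10^7$. So $0<\eta<\frac15$. The points of $D$ have distance less than $\frac{\sqrt2}5<\frac25$ from $O$, so $D$ lies in the interior of the disc of radius $\frac25$, and hence of $I_\nu$.

By Lemma 4, the parts of $P_m$ and $P_n$ covered by caps and by these rectangles have partitions into the same simple polygons. What is left of each polygon we call its *remainder*.

**Step 4: triangulate the rest of $I_\nu$.** We partition the closure of $I_\nu\setminus D$ into at most $N_\nu+6$ triangles with longest side in $[\frac15,2]$. Each of the lines $y=0$ and $y=\eta$ passes through the interior of $I_\nu$ and meets $\partial I_\nu$ in two points. Add these at most four points to the vertices of $I_\nu$; then $\partial I_\nu$ consists of at most $N_\nu+4$ edges, each lying in one of the following four convex polygons.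

* $I_\nu\cap\{y\le0\}$: fan from $O$, with one triangle for each edge of $\partial I_\nu$ in it. Every $z\in\partial I_\nu$ has $|Oz|\ge\frac25$.
* $I_\nu\cap\{y\ge\eta\}$: fan from $O'=(0,\eta)$, with one triangle for each edge. Here $|O'z|\ge\frac25-\eta\ge\frac15$.
* The part of $I_\nu\cap\{0\le y\le\eta\}$ to the right of $D$: fan from $B_0=(\frac15,0)$. Here $|B_0z|\ge\frac25-\frac15=\frac15$. There is one triangle for each edge and one more, with vertices $B_0$, the right point of $\partial I_\nu$ on $y=\eta$, and $(\frac15,\eta)$.
* The part to the left of $D$, treated symmetrically.

The apexes are interior to $I_\nu$, hence on no line through an edge, so no triangle is degenerate (the additional two are not, since $D$ is interior to $I_\nu$ and $\eta>0$). Every triangle has a side joining its apex to a point of $\partial I_\nu$, of length at least $\frac15$, and all sides are shorter than $2$ by Step 2. The number of triangles is at most $(N_\nu+4)+2$.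

**Step 5: dissect the two remainders into each other.** By Steps 3 and 4, the remainder of $P_\nu$ is partitioned into
$$M_\nu\le N_\nu+6+20+10j_m+10j_n$$
triangles and leftover rectangles, each satisfying the hypothesis of Lemma 6. The two remainders have equal area $a_0$, because $P_m$ and $P_n$ have equal area and the other pieces on the two sides are congruent. By Lemma 6 each remainder is dissected into the rectangle $[0,1]\times[0,a_0]$ as a stack of $M_\nu$ layers of width $1$, each consisting of at most $27$ convex pieces. Lay the two stacks over each other. At most $M_m+M_n$ pairs of layers overlap, since going up the stack, the overlapping pair changes only where a layer ends. Each overlapping pair yields at most $27^2$ intersections of pieces, all convex. So the two remainders have a common partition into at most $27^2(M_m+M_n)$ convex polygons.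

**Step 6: count.** Altogether $P_m$ and $P_n$ have partitions into the same
$$N\le\sum_{\nu\in\{m,n\},\ \nu\ge n_0}\left(\frac\nu4+17\sqrt\nu+40\right)+27^2(M_m+M_n)$$
simple polygons. Here $M_m+M_n\le N_m+N_n+52+20(j_m+j_n)$, with $N_\nu\le22\sqrt\nu+n_0$ and $j_\nu\le\frac{\sqrt\nu}2$, and $n_0$ is an absolute constant. Hence
$$N\le\frac{m+n}4+O(\sqrt m+\sqrt n)\le\frac{m+n}4+C\sqrt{m+n}$$
for a suitable absolute constant $C$. By (1), which rests on Lemma 3, $p(m,n)\le N$. $\square$
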